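\newtheorem{theorem}{Theorem}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{question}[theorem]{Question}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Alternating Hamilton paths with prescribed ends\\ in transposition Cayley graphs of $S_n$}


\begin{abstract}
Let $B$ be a set of $n-1$ transpositions generating $S_n$, and let $b\in B$. In the Cayley graph of $S_n$ with respect to $B$ we consider Hamilton paths in which every other edge is labeled $b$, the first and the last edge included. Two conditions on the ends $\pi,\pi'$ of such a path are necessary: they have opposite parity, and $\pi(X)=\pi'(X)$, where $X$ is one side of the tree of $B$ after removal of the edge $b$. We prove that for every $n>4$ these conditions are also sufficient, which answers a question from \cite{source}. For $n=4$ they are not always sufficient, and we determine the possible pairs of ends for $n=3,4$. The proof merges the $6$-cycles formed by two matchings by exchanging edges along alternating cycles, and then adds leaves to the tree one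 at a time.
\end{abstract}

\section{The question and the answer}\label{sec:intro}

Let $n\ge 3$. A permutation $\pi\in S_n$ is regarded as a bijection from the set $[n]=\{1,\dots,n\}$ of \emph{positions} to the set $[n]$ of \emph{values} and is written as the sequence $\pi(1)\pi(2)\cdots\pi(n)$. Products are formed by $(\pi\sigma)(i)=\pi(\sigma(i))$. So for a transposition $x=(i\,j)$ the permutation $\pi x$ arises from $\pi$ by exchanging the entries in positions $i$ and $j$, while left multiplication renames values.

A \emph{basis of transpositions} is a set $B$ of $n-1$ transpositions generating $S_n$. Recall that a set of transpositions generates $S_n$ if and only if the graph on $[n]$ with an edge $\{i,j\}$ for each of its members $(i\,j)$ is connected; having $n-1$ edges, the graph of a basis is a tree, which we call $T$. We do not distinguish between the transposition $(i\,j)$ and the edge $\{i,j\}$, so that we may say that a label contains or avoids a position. The Cayley graph $\mathrm{Cay}(B:S_n)$ has vertex set $S_n$, and $g$ and $gx$ are joined by an edge labeled $x$ for all $g\in S_n$, $x\in B$.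

Fix $b\in B$. The edges labeled $b$ form a perfect matching $M_b$. A \emph{$b$-alternating Hamilton path}, or \emph{$b$-path} for short, is a Hamilton path whose edges alternate between edges labeled $b$ and edges with other labels, and which contains all of $M_b$; its first and last edges are then labeled $b$. A $b$-path from $\pi$ to $\pi'$ is the same thing as a matching $N$ of edges with labels in $B\setminus\{b\}$ that misses exactly the vertices $\pi,\pi'$ and for which $M_b\cup N$ is connected. A \emph{$b$-cycle}, or $b$-alternating Hamilton cycle, is likewise a Hamilton cycle that alternates between edges of $M_b$ and edges with other labels.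

Which pairs of vertices can be the ends of a $b$-path? Removing the edge $b$ from $T$ leaves two trees; let $X$ and $Y$ be their vertex sets, the \emph{sides}. Every label other than $b$ lies inside $X$ or inside $Y$, so a step with such a label does not change the set $g(X)=\{g(i):i\in X\}$. This gives a restriction, the second part of the following statement, which is Lemma~3 of \cite{source}.

\begin{proposition}\label{prop:necessity}
Let $n\ge3$. If there is a $b$-path from $\pi$ to $\pi'$, then $\pi$ and $\pi'$ have opposite parity, and $\pi(X)=\pi'(X)$.
\end{proposition}

\begin{proof}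
The path has $n!-1$ edges, an odd number, and each edge changes the parity. Its edges not labeled $b$ form a perfect matching of $S_n\setminus\{\pi,\pi'\}$, and each of them joins two vertices with the same set $g(X)$. A class $\{g: g(X)=A\}$ with $|A|=|X|$ has $|X|!\,|Y|!$ elements, an even number because $n\ge 3$. Hence each class contains an even number of the two vertices $\pi,\pi'$, and both lie in the same class.
\end{proof}

We call the pair $(\pi,\pi')$ \emph{valid} if $\pi$ and $\pi'$ have opposite parity, that is, $\pi^{-1}\pi'$ is odd, and $\pi(X)=\pi'(X)$. The second condition is equivalent to $\pi(Y)=\pi'(Y)$. For example, $(g,gw)$ is valid for every label $w\ne b$. The pair $\langle T,b\rangle$ is called a \emph{combination}.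

\begin{question}[\cite{source}]
Let $n>4$. Is every valid pair joined by a $b$-path?
\end{question}

Parity and the set $g(X)$ are the obvious invariants, so one would guess yes. The smallest cases call for caution. For $n=3$ the valid pairs are joined. For $n=4$, take the path $1\,2\,3\,4$ as $T$ and $b=(1\,2)$. The pair $(\pi,\pi\sigma)$ is valid for the three odd permutations $\sigma=(2\,3),(3\,4),(2\,4)$ of $\{2,3,4\}$, but only $\sigma=(2\,4)$ occurs. The obstruction is a second parity. If $\sigma$ is one of the labels $(2\,3),(3\,4)$, then a $b$-path from $\pi$ to $\pi\sigma$ closes up to a $b$-cycle. Moving along this cycle two steps at a time permutes the twelve even permutations cyclically, which is an odd permutation of them; but one can compute that the sign of this permutation is always $+1$. We show that from $n=5$ on nothing of the kind remains.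

\begin{theorem}\label{thm:A}
Let $n\ge5$. For every basis of transpositions $B$ of $S_n$, every $b\in B$ and all $\pi,\pi'\in S_n$, there is a $b$-alternating Hamilton path from $\pi$ to $\pi'$ if and only if $\pi,\pi'$ have opposite parity and $\pi(X)=\pi'(X)$. In particular, every edge not labeled $b$ lies on a $b$-alternating Hamilton cycle.
\end{theorem}

\begin{theorem}\label{thm:B}
For $n=3$, and for $n=4$ with $|X|=|Y|=2$, the same equivalence holds. For $n=4$ with $\{|X|,|Y|\}=\{1,3\}$, there is a $b$-alternating Hamilton path from $\pi$ to $\pi'$ if and only if $\pi^{-1}\pi'$ is the transposition of the two ends of the $3$-vertex path in $T-b$. So the equivalence fails there, and the bound $n>4$ is sharp.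
\end{theorem}

The proof of Theorem~\ref{thm:A} has two parts. The first is a direct construction for small trees, namely for one combination with $n=4$ and for those with $n=5$ and a side of size $1$. Here we start from $M_b\cup M_x$, where $M_x$ consists of the edges with a second label $x$ sharing a position with $b$. This is a union of $6$-cycles, and a switching lemma (Section~\ref{sec:switch}) merges them into one path. The second part adds a leaf to $T$ (Section~\ref{sec:leaf}) and yields all other combinations. When a leaf is added, the Cayley graph splits into $n$ copies of the smaller one; one or more copies are traversed in succession, and the others are inserted as detours. To make room for the detours, the paths must contain certain edges. This strengthens the inductive statement, and in a different way when all labels other than $b$ share a position.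

\paragraph{Symmetries.} The following operations are used throughout. Positions and values may also form other finite sets of equal size; two bijections $g,h$ from positions to values then have opposite parity if $g^{-1}h$ is odd.
\begin{itemize}
\item[(S1)] Left multiplication preserves labels. It maps a $b$-path from $\pi$ to $\pi\sigma$ to one from $g\pi$ to $g\pi\sigma$. So only $\sigma$ matters for existence, and values may be renamed.
\item[(S2)] Reversing a $b$-path from $\pi$ to $\pi'=\pi\sigma$ and left multiplying by $\pi\pi'^{-1}$ gives a $b$-path from $\pi$ to $\pi\sigma^{-1}$.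
\item[(S3)] If $\theta$ is an automorphism of $T$ that fixes the edge $b$, then $g\mapsto g\theta$ maps an edge labeled $w$ to an edge labeled $\theta^{-1}w\theta\in B$. It preserves $M_b$ and turns a $b$-path from $\pi$ to $\pi\sigma$ into one from $\pi\theta$ to $\pi\theta\cdot\theta^{-1}\sigma\theta$.
\item[(S4)] If a $b$-cycle contains an edge $\{g,gw\}$ with $w\ne b$, then deleting this edge and left multiplying by $\pi g^{-1}$ gives a $b$-path from $\pi$ to $\pi w$.
\end{itemize}

\section{The idea on four positions}\label{sec:example}

Let $T$ be the path $1\,2\,3\,4$, $b=(1\,2)$, $x=(2\,3)$, $y=(3\,4)$. We construct a $b$-path from $\pi=1234$ to $\pi'=1432=\pi xyx$.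

The labels $b$ and $x$ involve only the first three positions. So $M_b\cup M_x$ consists of four $6$-cycles (hexagons), one for each value in the last position. We have to merge them into a single path, exchanging some $x$-edges for $y$-edges.

First consider the path $1234\overset{x}{-}1324\overset{y}{-}1342\overset{x}{-}1432$ from $\pi$ to $\pi'$. Its two $x$-edges lie in the hexagons $4$ and $2$. Delete them, so that each of these hexagons opens to a path, and insert the $y$-edge. The result is a path from $\pi$ to $\pi'$ through the two hexagons,
\[
1234,\,2134,\,2314,\,3214,\,3124,\,1324\;\big|\;1342,\,3142,\,3412,\,4312,\,4132,\,1432,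
\]
where the bar marks the $y$-edge. The hexagons $1$ and $3$ are still separate. Now consider the $6$-cycle formed by the permutations with first entry $4$:
\[
4312\overset{x}{-}4132\overset{y}{-}4123\overset{x}{-}4213\overset{y}{-}4231\overset{x}{-}4321\overset{y}{-}4312 .
\]
Its $x$-edges lie in the hexagons $2,3,1$, hence in three different components of the current graph. Exchange these three $x$-edges for the three $y$-edges. Each component is opened at one edge, and the $y$-edges join the pieces in cyclic order:
\begin{gather*}
1234,\,2134,\,2314,\,3214,\,3124,\,1324\;\big|\;1342,\,3142,\,3412,\,4312\;\big|\\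
4321,\,3421,\,3241,\,2341,\,2431,\,4231\;\big|\;4213,\,2413,\,2143,\,1243,\,1423,\,4123\;\big|\;4132,\,1432 .
\end{gather*}
This is a $b$-path with $24$ vertices. Only two things had to be checked: every exchange took place along $x$-edges in different components, and the number of components fell from $4$ by $1$ and then by $2$.

The same bookkeeping shows the trouble with $\pi'=\pi x$. There the first step uses a single hexagon and merges nothing, and each exchange along a $6$-cycle with labels $x,y$ whose $x$-edges lie in different components lowers the number of components by $2$. From $4$ one cannot reach $1$ in this way. In Section~\ref{sec:four} we show that no $b$-path from $\pi$ to $\pi x$ exists at all.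

\section{The switching lemma}\label{sec:switch}

Let $x\in B\setminus\{b\}$ share a position with $b$. Put $\Delta=x\cup b$, a set of three positions, and $K=\langle b,x\rangle=\mathrm{Sym}(\Delta)$. The graph $M_b\cup M_x$ is a disjoint union of $6$-cycles with labels alternately $b$ and $x$, one on each of the $n!/6$ left cosets $gK$. We call them \emph{hexagons}. A hexagon is determined by the entries in the positions outside $\Delta$.

\begin{definition}
A \emph{switch} is a cycle $R$ in $\mathrm{Cay}(B\setminus\{b\}:S_n)$ whose edges alternate between label $x$ and labels different from $x$, and whose $x$-edges lie in pairwise distinct hexagons. A \emph{start path} from $\pi$ to $\pi'$ is a path $Q$ from $\pi$ to $\pi'$ in the same graph that alternates in the same way, whose first and last edges are labeled $x$ (possibly $Q$ is a single edge), and whose $x$-edges lie in pairwise distinct hexagons. By $[R]$ and $[Q]$ we denote the sets of hexagons containing the $x$-edges of $R$ and $Q$.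
\end{definition}

We say that a switch or start path \emph{links} the hexagons in this set. The lemma says that exchanging the $x$-edges of a start path and of some switches for their other edges produces a $b$-path if the links form a ``tree'' on the set of hexagons.

\begin{lemma}\label{lem:switch}
Let $Q$ be a start path from $\pi$ to $\pi'$ and let $R_1,\dots,R_p$ be switches such that no two of $Q,R_1,\dots,R_p$ share an $x$-edge. Suppose that the hypergraph on the set of hexagons with hyperedges $[Q],[R_1],\dots,[R_p]$ is connected and that
\begin{equation}\label{eq:count}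
(|[Q]|-1)+\sum_{i=1}^p(|[R_i]|-1)=\frac{n!}{6}-1 .
\end{equation}
Let $N$ consist of all $x$-edges not on $Q,R_1,\dots,R_p$ and of all edges of $Q,R_1,\dots,R_p$ with labels different from $x$. Then $M_b\cup N$ is a $b$-path from $\pi$ to $\pi'$.
\end{lemma}

\begin{proof}
Every vertex of $Q$ or of some $R_i$ lies on one of its $x$-edges, so $Q,R_1,\dots,R_p$ are vertex-disjoint. Add the hyperedges to the hypergraph one at a time, beginning with $[Q]$. Adding a hyperedge $h$ lowers the number of connected components by at most $|h|-1$, with equality if and only if the members of $h$ lie in distinct current components. The total decrease is $n!/6-1$, so by \eqref{eq:count} equality holds at every step.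

Perform the exchanges in the same order: in $M_b\cup M_x$, delete the $x$-edges of $Q$ and insert its other edges, then do the same for $R_1,R_2,\dots$. We claim that after each step the components of the current graph have as vertex sets the unions of the hexagons in the components of the current hypergraph, and that one of them is a path from $\pi$ to $\pi'$ and all others are cycles.

\emph{Step $Q$.} A hexagon in $[Q]$, without its $x$-edge on $Q$, is a path through all its six vertices that connects the ends of this $x$-edge. The other edges of $Q$ concatenate these paths, in the order given by $Q$, into a path from $\pi$ to $\pi'$.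

\emph{Step $R$.} Let $e_1,\dots,e_L$ be the $x$-edges of the switch $R$ in cyclic order. They are still present, because no $x$-edge is shared, and they lie in $L$ distinct components. Delete them. If $e_i$ was in a cycle, that component becomes a path between the ends of $e_i$; if $e_i$ was in the path from $\pi$ to $\pi'$, that component becomes two paths, each ending in one end of $e_i$. The other edges of $R$ join one end of $e_i$ to one end of $e_{i+1}$, cyclically. So the $L$ components become a single cycle or, if the path was among them, a single path from $\pi$ to $\pi'$.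

At the end there is one component. It is a Hamilton path from $\pi$ to $\pi'$; every vertex is on one edge of $M_b$, and every vertex other than $\pi,\pi'$ is on exactly one edge of $N$.
\end{proof}

\begin{remark}\label{rem:parity}
For $n\ge4$ the number $n!/6-1$ is odd. A switch with $2L$ edges contributes $L-1$ to \eqref{eq:count}. So if $|[Q]|$ is odd, for instance if $Q$ is a single edge, some switch must have an even number of $x$-edges; switches of length $6$ alone are not enough.
\end{remark}

\section{Three and four positions}\label{sec:four}

This section proves Theorem~\ref{thm:B}. Let $n=3$ and $B=\{b,x\}$. The Cayley graph is a $6$-cycle with labels $b,x,b,x,b,x$. Hence there is exactly one $b$-path starting at $\pi$; it begins with the $b$-edge at $\pi$ and ends at $\pi x$. On the other hand, $x$ is the only odd permutation preserving the sides, so the valid pairs are exactly the pairs $(\pi,\pi x)$.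

\begin{lemma}\label{lem:middle}
Let $n=4$, let $T$ be the path $u_1u_2u_3u_4$, and let $b=(u_2\,u_3)$. Then every valid pair is joined by a $b$-path.
\end{lemma}

\begin{proof}
Put $x=(u_1\,u_2)$ and $y=(u_3\,u_4)$. For a valid pair, $\pi^{-1}\pi'$ is an odd permutation preserving $\{u_1,u_2\}$ and $\{u_3,u_4\}$, so $\pi'=\pi x$ or $\pi'=\pi y$. The reflection of $T$ fixes the edge $b$ and exchanges $x$ and $y$, so by (S3) and (S1) we may assume $\pi'=\pi x$. Write $\pi=(p,q,r,s)$ for the values at $u_1,\dots,u_4$.

There are four hexagons, named by the value at $u_4$. For each $2$-set $C$ of values, the vertices $g$ with $\{g(u_3),g(u_4)\}=C$ form a $4$-cycle with labels $x,y,x,y$, because $x$ and $y$ commute. Its two $x$-edges lie in the two hexagons in $C$, so it is a switch linking them; call it $D(C)$. The six $4$-cycles are disjoint. The edge $Q=\{\pi,\pi x\}$ lies on $D(\{r,s\})$. Take the switches $D(\{s,p\})$, $D(\{p,q\})$, $D(\{q,r\})$. As edges on the set $\{p,q,r,s\}$ of hexagons they form the path $s\,p\,q\,r$. So the hypergraph is connected and the count is $0+1+1+1=4-1$. Lemma~\ref{lem:switch} applies.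
\end{proof}

If $|X|=|Y|=2$, then $T$ is a $4$-vertex path with middle edge $b$. So Proposition~\ref{prop:necessity} and Lemma~\ref{lem:middle} settle this part of Theorem~\ref{thm:B}.

Now let $n=4$, $X=\{j\}$, and let $T-b$ consist of $j$ and the path $u_1u_2u_3$. Up to exchanging $u_1$ and $u_3$ we have $b=(j\,u_1)$ or $b=(j\,u_2)$. Put $x=(u_1\,u_2)$ and $y=(u_2\,u_3)$. In both cases $x$ shares a position with $b$ and $K=\mathrm{Sym}\{j,u_1,u_2\}$, so the hexagons are named by the value at $u_3$. Since $xyx=(u_1\,u_3)$, the following lemma completes the proof of Theorem~\ref{thm:B}.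

\begin{lemma}\label{lem:onethree}
In this situation there is a $b$-path from $\pi$ to $\pi'$ if and only if $\pi'=\pi xyx$.
\end{lemma}

\begin{proof}
The odd permutations of $Y=\{u_1,u_2,u_3\}$ are $x$, $y$ and $xyx$. So by Proposition~\ref{prop:necessity} only $\pi'=\pi x,\pi y,\pi xyx$ are possible. We treat $xyx$ as in Section~\ref{sec:example} and then exclude the other two.

\emph{Existence for $\pi'=\pi xyx$.} Write $g=(a;v_1v_2v_3)$ for the values at $j,u_1,u_2,u_3$, and let $\pi=(a;pqr)$. The path
\[
(a;pqr)\overset{x}{-}(a;qpr)\overset{y}{-}(a;qrp)\overset{x}{-}(a;rqp)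
\]
is a start path from $\pi$ to $\pi xyx$ linking the hexagons $r$ and $p$. The six vertices with value $r$ at $j$ form a $6$-cycle with labels $x,y$ whose $x$-edges lie in the three hexagons other than $r$. It is a switch linking $a,p,q$, and it is disjoint from the start path since $r\ne a$. The hypergraph $\{r,p\},\{a,p,q\}$ is connected and $1+2=4-1$. Lemma~\ref{lem:switch} applies.

\emph{Nonexistence for $\pi'=\pi x$ and $\pi'=\pi y$.} Suppose there is such a $b$-path. Together with the edge $\{\pi,\pi'\}$ it forms a $b$-cycle $M_b\cup N$, where $N$ is a perfect matching by edges labeled $x$ and $y$. Write $N(v)$ for the vertex matched with $v$. The map $\varphi:g\mapsto N(gb)$ moves two steps along the $b$-cycle, so it is a $12$-cycle on the set of $12$ even permutations. Hence $\varphi$ is an odd permutation of this set.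

On the other hand, the edges labeled $x,y$ form four $6$-cycles $g\langle x,y\rangle$, and on each of them $N$ consists of all the $x$-edges or of all the $y$-edges. If $N=M_x$, then $\varphi$ is $g\mapsto gbx$, which consists of four $3$-cycles and is even. Changing $N$ from $x$-edges to $y$-edges on one $6$-cycle replaces the partner $vx$ of an odd vertex $v$ of this $6$-cycle by $vy=(vx)(xy)$; that is, $\varphi$ is followed by the $3$-cycle $h\mapsto hxy$ on the three even vertices of this $6$-cycle. So $\varphi$ is even for every such $N$, a contradiction.
\end{proof}

The nonexistence argument depends on the fact that all cycles formed by the labels other than $b$ have length $6$. For $n=5$ there are also switches with an even number of $x$-edges, and they provide the odd contributions that are missing here.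

\section{Adding a leaf}\label{sec:leaf}

Let $\ell$ be a leaf of $T$ not on $b$, let $e=(\ell\,m)$ be its edge, and name the sides so that $\ell\in Y$; then $m\in Y$. For each value $k$ let
\[
H_k=\{g\in S_n: g(\ell)=k\}.
\]
With the labels in $B\setminus\{e\}$, each $H_k$ is a copy of the Cayley graph of $\langle T-\ell,b\rangle$, with positions $[n]\setminus\{\ell\}$, values $[n]\setminus\{k\}$ and sides $X$, $Y\setminus\{\ell\}$. So two vertices of $H_k$ form a valid pair of this copy if and only if they form a valid pair of $\langle T,b\rangle$. The sets $H_k$ are connected only by $e$-edges.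

Suppose a $b$-path of $H_{k_0}$ is given. To include another $H_k$, we look for an edge $\{u,uw\}$ of this path with $w\ne b$ that can be replaced by a detour through $H_k$ (Figure~\ref{fig:detour}, left): go from $u$ to $ue$, traverse $H_k$ to $uwe$, and return to $uw$. Both $ue$ and $uwe$ lie in $H_k$ if and only if $u(m)=uw(m)=k$. So $w$ has to avoid $m$; then $w$ and $e$ commute, and $(ue,uwe)=(ue,uew)$ is a valid pair of $H_k$. To continue the induction we need such edges for every position, since the next leaf may be attached anywhere.

If all labels in $B\setminus\{b\}$ contain $m$, then no such edge exists. But then $w$ and $e$ generate a $6$-cycle $u,ue,uew,uewe,uwe,uw$, which visits $H_k$ twice and $H_{k'}$ twice, where $k=u(m)$ and $k'=uw(m)$. It allows a detour through two copies at once (Figure~\ref{fig:detour}, right). This leads to the following definitions.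

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]
\node (u) at (0,0) {$u$};
\node (uw) at (2.2,0) {$uw$};
\node (ue) at (0,1.7) {$ue$};
\node (uew) at (2.2,1.7) {$uew$};
\draw[dashed] (u) -- node[below] {$w$} (uw);
\draw (u) -- node[left] {$e$} (ue);
\draw (uw) -- node[right] {$e$} (uew);
\draw[very thick] (ue) to[out=70,in=110] node[above] {$H_k$} (uew);
\draw (-1.2,0) -- node[below] {$b$} (u);
\draw (uw) -- node[below] {$b$} (3.5,0);
\node (a) at (7,0) {$u$};
\node (aw) at (9.4,0) {$uw$};
\node (ae) at (6.2,1.3) {$ue$};
\node (awe) at (10.2,1.3) {$uwe$};
\node (aew) at (7,2.6) {$uew$};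
\node (awew) at (9.4,2.6) {$uwew$};
\draw[dashed] (a) -- node[below] {$w$} (aw);
\draw (a) -- node[right] {$e$} (ae);
\draw (aw) -- node[left] {$e$} (awe);
\draw (aew) -- node[above] {$e$} (awew);
\draw[very thick] (ae) to[out=130,in=170] node[left] {$H_k$} (aew);
\draw[very thick] (awe) to[out=50,in=10] node[right] {$H_{k'}$} (awew);
\draw (5.7,0) -- node[below] {$b$} (a);
\draw (aw) -- node[below] {$b$} (10.7,0);
\end{tikzpicture}
\caption{The two kinds of detours. The dashed edge of a path in $H_{k_0}$ is replaced by the solid connection, in which each thick curve is a $b$-path of the indicated copy. Left: $w$ avoids $m$, so $we=ew$, and one copy is included. Right: $w$ contains $m$, so $ewe=wew$, and two copies are included.}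
\label{fig:detour}
\end{figure}

\begin{definition}
A $b$-path $P$ has
\begin{itemize}
\item[\textup{(W)}] if for every position $s$ and every value $k$ it contains an edge $\{u,uw\}$ with $w\in B\setminus\{b\}$, $s\notin w$ and $u(s)=k$.
\end{itemize}
A combination on $n\ge5$ positions is \emph{special} if all labels in $B\setminus\{b\}$ contain a common position $m$. Then these $n-2\ge3$ labels form a star with center $m$, the remaining position is a side of size $1$, and $m$ is unique. In the special case, $P$ has
\begin{itemize}
\item[\textup{(W$'$)}] if for any two values $k\ne k'$ it contains an edge $\{u,uw\}$ with $w\in B\setminus\{b\}$ and $\{u(m),uw(m)\}=\{k,k'\}$.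
\end{itemize}
A combination has PW (PW$'$, respectively) if every valid pair is joined by a $b$-path with (W) (with (W$'$), respectively).
\end{definition}

An edge as in (W$'$) is said to \emph{realize} the pair $\{k,k'\}$. The symmetries (S1)--(S3) preserve (W) and (W$'$): they only permute values and positions, and in the special case an automorphism $\theta$ of $T$ fixing the edge $b$ fixes $m$, the unique common position of the other edges.

\begin{theorem}\label{thm:PW}
For $n\ge5$, nonspecial combinations have \textup{PW} and special combinations have \textup{PW}$'$.
\end{theorem}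

\begin{proof}[Proof of Theorem~\textup{\ref{thm:A}} from Theorem~\textup{\ref{thm:PW}}]
Necessity is Proposition~\ref{prop:necessity}, and sufficiency is contained in Theorem~\ref{thm:PW}. If $w\in B\setminus\{b\}$, then $(g,gw)$ is valid, and a $b$-path from $g$ to $gw$ together with the edge $\{g,gw\}$ is a $b$-cycle.
\end{proof}

In the rest of this section we reduce Theorem~\ref{thm:PW} to the combinations on five positions in which $T-b$ is an isolated vertex together with a $4$-vertex path or a $4$-vertex star. These two kinds are treated in Sections~\ref{sec:path} and~\ref{sec:star}.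

\subsection{Nonspecial combinations}

\begin{lemma}\label{lem:middlePW}
The combination of Lemma~\textup{\ref{lem:middle}} has \textup{PW}.
\end{lemma}

\begin{proof}
By symmetry it suffices to consider the path constructed for $\pi'=\pi x$. The $4$-cycles $D(\{p,r\})$ and $D(\{q,s\})$ were not touched, so their $x$-edges are in $N$. These edges have a label that avoids $u_3$ and $u_4$, and their pairs of values at $(u_3,u_4)$ are $(p,r),(r,p),(q,s),(s,q)$. So every value occurs at $u_3$ and at $u_4$. The $y$-edges of $D(\{s,p\})$ and $D(\{q,r\})$ are in $N$, and $y$ avoids $u_1$ and $u_2$. Their pairs of values at $(u_1,u_2)$ consist of $q,r$ and of $p,s$, respectively, each in both orders. So every value occurs at $u_1$ and at $u_2$.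
\end{proof}

\begin{lemma}\label{lem:leaf}
Let $n\ge5$, let $\ell$ be a leaf of $T$ not on $b$, and suppose that $\langle T-\ell,b\rangle$ has \textup{PW}. Then $\langle T,b\rangle$ has \textup{PW}.
\end{lemma}

\begin{proof}
Use the notation from the beginning of this section; in particular, $\ell,m\in Y$. Let $(\pi,\pi')$ be valid, $A=\pi(X)=\pi'(X)$, $k_0=\pi(\ell)$ and $k_1=\pi'(\ell)$.

\emph{Main path.} If $k_0=k_1$, let $P_{k_0}$ be a $b$-path of $H_{k_0}$ from $\pi$ to $\pi'$ with (W). Let $k_0\ne k_1$. Both values are in $\pi(Y)$, so there is an $h$ with $h(X)=A$, $h(\ell)=k_0$, $h(m)=k_1$. We may choose its parity opposite to that of $\pi$: if necessary, exchange two entries on $X$ if $|X|\ge2$, and two entries on $Y\setminus\{\ell,m\}$ if $|X|=1$, which is possible because then $|Y|-2=n-3\ge2$. The vertex $he$ lies in $H_{k_1}$, satisfies $he(X)=A$, and has the parity of $\pi$, opposite to that of $\pi'$. Take $b$-paths with (W), $P_{k_0}$ of $H_{k_0}$ from $\pi$ to $h$ and $P_{k_1}$ of $H_{k_1}$ from $he$ to $\pi'$, and join them by the edge $\{h,he\}$. Alternation holds at the joint, because $P_{k_0}$ ends and $P_{k_1}$ begins with a $b$-edge.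

\emph{Detours.} Let $k\notin\{k_0,k_1\}$. By (W) for $P_{k_0}$ at position $m$, there is an edge $f_k=\{u,uw\}$ of $P_{k_0}$ with $w\in B\setminus\{b,e\}$, $m\notin w$ and $u(m)=k$. Also $\ell\notin w$, since $e$ is the only label containing $\ell$. So $we=ew$, and the vertices $ue$ and $uwe=uew$ lie in $H_k$. They differ by the label $w\ne b$, so they form a valid pair of $H_k$. Let $P_k$ be a $b$-path of $H_k$ from $ue$ to $uew$ with (W), and replace $f_k$ by
\[
u\overset{e}{-}ue\;[P_k]\;uew\overset{e}{-}uw .
\]
This preserves alternation, because $P_k$ begins and ends with $b$-edges. The edges $f_k$ for different $k$ are different, because both ends of $f_k$ have the value $k$ at $m$. So all replacements can be made, and we get a $b$-path $P$ from $\pi$ to $\pi'$. For every $k\ne k_0$ it contains the path $P_k$ unchanged.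

\emph{Property \textup{(W)} for $P$ at position $s$ and value $k^*$.} Let $s\ne\ell$. Choose $k\notin\{k^*,k_0,k_1\}$. Property (W) of $P_k$ gives the edge. Let $s=\ell$. Every label except $e$ avoids $\ell$, so we need an edge of $P$ inside $H_{k^*}$ with a label other than $b$. For $k^*\ne k_0$ the path $P_{k^*}$ contains one. For $k^*=k_0$, the path $P_{k_0}$ has $(n-1)!/2-1$ edges not labeled $b$, and at most $n-1<(n-1)!/2-1$ of them were replaced.
\end{proof}

\begin{proposition}\label{prop:nonspecial}
All nonspecial combinations with $n\ge5$ have \textup{PW}, provided that this holds for $n=5$ when one side has size $1$ and the other side induces a $4$-vertex path.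
\end{proposition}

\begin{proof}
We use induction on $n$. Let $T_X$, $T_Y$ be the two trees of $T-b$. In a tree with at least two vertices at least two vertices are leaves, and at most one vertex of $T_X$, and one of $T_Y$, is on $b$. A leaf of $T_X$ or $T_Y$ that is not on $b$ is a leaf of $T$.

Let $n=5$ and $|X|\le|Y|$. If $|X|=1$, then $T_Y$ is a $4$-vertex tree and not a star, so it is a path, and the assumption applies. If $|X|=2$, then $T_Y$ is a $3$-vertex path. One of its ends, $\ell$ say, is not on $b$, and $T-\ell$ is a $4$-vertex path with middle edge $b$. Apply Lemmas~\ref{lem:middlePW} and~\ref{lem:leaf}.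

Let $n\ge6$. By Lemma~\ref{lem:leaf} and induction it suffices to find a leaf $\ell$ of $T$ not on $b$ for which $\langle T-\ell,b\rangle$ is nonspecial. If both sides have at least $2$ elements, one of them, say $Y$, has at least $3$. Remove a leaf of $T_Y$ not on $b$. Both sides still have at least $2$ elements, so there are labels inside both sides and the combination is nonspecial. It remains to consider $X=\{j\}$. Then $T_Y$ is a tree on $n-1\ge5$ vertices that is not a star, so its diameter is at least $3$; let $i\in Y$ be the end of $b$ in $Y$. If the diameter is at least $4$, remove an end different from $i$ of a longest path of $T_Y$; a $4$-vertex path survives. If the diameter is $3$, then $T_Y$ consists of two adjacent vertices and at least $3$ leaves, each attached to one of them, and both of them carry leaves. One of the two vertices carries at least $2$ leaves; remove one of these, different from $i$. Again a $4$-vertex path survives. In both cases $T_Y-\ell$ is not a star, and the combination is nonspecial.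
\end{proof}

\subsection{Special combinations}

\begin{proposition}\label{prop:special}
All special combinations with $n\ge5$ have \textup{PW}$'$, provided that this holds for $n=5$.
\end{proposition}

\begin{proof}
Let $n\ge6$ and assume the statement for $n-1$. Let $X=\{j\}$, let $m$ be the center of the star $T_Y$ and $t_1,\dots,t_{n-2}$ its leaves. Either $b=(j\,m)$ or, after renaming, $b=(j\,t_1)$. Call $t_i$ \emph{allowed} if it is not on $b$. For an allowed leaf $\ell$ the combination $\langle T-\ell,b\rangle$ is special with the same center $m$, so PW$'$ holds in every $H_k=\{g:g(\ell)=k\}$. Let $(\pi,\pi')$ be valid, $a=\pi(j)=\pi'(j)$ and $\sigma=\pi^{-1}\pi'$.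

\emph{Case A: $\sigma(\ell)\ne\ell$ for some allowed $\ell$.} Put $e=(\ell\,m)$, $k_0=\pi(\ell)$ and $k_1=\pi'(\ell)$. Then $k_0\ne k_1$, and both differ from $a$. Detours take in two copies at a time, so the main path has to leave an even number of them. Let its sequence be $k_0,k_1$ if $n$ is even, and $k_0,k_2,k_1$ with some $k_2\notin\{a,k_0,k_1\}$ if $n$ is odd.

Go through the corresponding copies $H_k$ in this order, starting at $\pi$. In each copy but the last, take a $b$-path with (W$'$) from the entry vertex to a vertex $h$ of opposite parity with $h(j)=a$ and with $h(m)$ equal to the next value of the sequence. Such an $h$ of the required parity exists, as there are $n-3\ge3$ positions besides $j,m,\ell$. Then go along the edge $\{h,he\}$ to the next copy. Each entry vertex has the value $a$ at $j$ and the parity of $\pi$. So in the last copy we can end at $\pi'$ by a $b$-path with (W$'$). Let $P_{k_0}$ be the part in $H_{k_0}$.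

The number of remaining values is $n-2$ or $n-3$ and is even. Partition them into pairs. For a pair $\{k,k'\}$, property (W$'$) of $P_{k_0}$ gives an edge $\{u,uw\}$ of $P_{k_0}$ with $w=(m\,t)$, $t\ne\ell$, $u(m)=k$ and $u(t)=uw(m)=k'$, after exchanging $k$ and $k'$ if necessary. Different pairs give different edges. We have
\begin{gather*}
ue(\ell)=u(m)=k,\qquad uew(\ell)=ue(\ell)=k,\\
uewe(\ell)=uew(m)=ue(t)=u(t)=k',\qquad uwe(\ell)=uw(m)=k'.
\end{gather*}
Since $e$ and $w$ share exactly one position, $ewe=wew$, so $uewe=uwew$. Thus $ue,uew\in H_k$ and $uwew,uwe\in H_{k'}$. In each of the pairs $(ue,uew)$ and $(uwew,uwe)$ the two vertices differ by $w$, so both pairs are valid in their copies. Replace the edge $\{u,uw\}$ by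
\[
u\overset{e}{-}ue\;[\,b\text{-path of }H_k\,]\;uew\overset{e}{-}uwew\;[\,b\text{-path of }H_{k'}\,]\;uwe\overset{e}{-}uw ,
\]
with $b$-paths having (W$'$). Doing this for all pairs gives a $b$-path $P$ from $\pi$ to $\pi'$.

For every $q\ne k_0$ the chosen $b$-path of $H_q$ is contained in $P$. Hence a pair $\{k,k'\}$ is realized in $H_q$ for each of the at least $n-3\ge3$ values $q\notin\{k,k',k_0\}$. So $P$ has (W$'$), and each pair is realized by at least three edges of $P$.

\emph{Case B: $\sigma$ fixes all allowed leaves.} Since $\sigma$ also fixes $j$ and is not the identity, there must be a leaf that is not allowed, so $b=(j\,t_1)$ and $\sigma=(m\,t_1)=:x_0$. Let $y=(m\,t_2)$. By Case A with $\ell=t_2$, there is a $b$-path from $\pi$ to $\pi y$ in which each pair is realized by at least three edges. Together with $\{\pi,\pi y\}$ it forms a $b$-cycle. This $b$-cycle contains an edge labeled $x_0$; otherwise it would only use labels in $B\setminus\{x_0\}$, which do not generate $S_n$. Apply (S4) to this edge. The resulting $b$-path from $\pi$ to $\pi x_0$ has (W$'$), since at least two edges are left for each pair and left multiplication only permutes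 the pairs.
\end{proof}

\section{Five positions: a path on one side}\label{sec:path}

\begin{proposition}\label{prop:path}
Let $n=5$, $X=\{j\}$, and let $T_Y$ be the path $u_1u_2u_3u_4$. Then $\langle T,b\rangle$ has \textup{PW}.
\end{proposition}

The proof takes up this section. Up to reversal of the path, $b=(j\,u_1)$ or $b=(j\,u_2)$. Put $x=(u_1\,u_2)$, $y=(u_2\,u_3)$, $z=(u_3\,u_4)$. In both cases $x$ shares a position with $b$, and $K=\mathrm{Sym}\{j,u_1,u_2\}$, so both cases can be treated together. Write $g=(a;v_1v_2v_3v_4)$ with $a=g(j)$ and $v_i=g(u_i)$. The vertices with $g(j)=a$ form \emph{component} $a$; this is a component with respect to the labels $x,y,z$. The $20$ hexagons are named by the ordered pairs $(r,s)$, $r\ne s$, where $r=v_3$ and $s=v_4$; those with fixed $s$ form \emph{column} $s$. Component $a$ meets each hexagon $(r,s)$ with $a\notin\{r,s\}$ in exactly one $x$-edge,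
\[
\langle a|r,s\rangle=\{(a;p\,q\,r\,s),(a;q\,p\,r\,s)\},\qquad \{p,q\}=[5]\setminus\{a,r,s\},
\]
and these are all the $x$-edges. We use two kinds of switches, both inside component $a$:
\begin{itemize}
\item $C(a;s)$, $a\ne s$: the $6$-cycle with labels $x,y$ on the vertices with $v_4=s$. Its $x$-edges are $\langle a|v,s\rangle$, $v\notin\{a,s\}$, and it links three hexagons of column $s$.
\item $D(a;rs)$, $a\ne r,s$: the $4$-cycle with labels $x,z,x,z$ on the vertices with $\{v_3,v_4\}=\{r,s\}$. Its $x$-edges are $\langle a|r,s\rangle$ and $\langle a|s,r\rangle$, and it links $(r,s)$ and $(s,r)$. We call $rs$ its \emph{pair}.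
\end{itemize}
The start path will stay in component $1$ and all switches in the components $2,\dots,5$, so that the two cannot interfere.

\subsection*{Start paths}

Let $\eta=xy$ and $\zeta=xz$. By right multiplication they act on arrays as
\[
\eta:\ (p\,q\,r\,s)\mapsto(q\,r\,p\,s),\qquad \zeta:\ (p\,q\,r\,s)\mapsto(q\,p\,s\,r).
\]
Let $(\pi,\pi')$ be a valid pair. Then $\pi'=\pi Ex$ with an even permutation $E$ of $Y$. Here $\eta$ is a $3$-cycle, and $\zeta$ belongs to the normal subgroup $V$ of order $4$ of the alternating group on $Y$. This group is the product of $V$ and $\langle\eta\rangle$, and $\eta$ permutes the three nonidentity elements of $V$ cyclically by conjugation. Since $\eta^i\zeta\eta^k=(\eta^i\zeta\eta^{-i})\,\eta^{i+k}$, the $12$ elements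
\[
\eta^i,\qquad \eta^i\zeta\eta^k\qquad(0\le i,k\le2)
\]
are distinct and exhaust the group. So $E$ is one of them. Written out in $x,y,z$, the word $Ex$ gives a walk $Q$ from $\pi$ to $\pi'$ with labels alternately $x$ and not $x$, beginning and ending with $x$. Its $x$-edges are $\{\pi E',\pi E'x\}$, where $E'$ runs over the prefixes of the word $E$ in $\eta,\zeta$. These prefixes are distinct elements of the list, and all of them are even, so the $x$-edges are disjoint and $Q$ is a path.

Rename the values so that $\pi(j)=1$, $\pi(u_4)=5$, and the value at $u_3$ after the first $i$ factors $\eta$ is $4$. These factors rotate the first three entries, so $Q$ visits the hexagon $(4,5)$ and $i$ further hexagons among $(2,5),(3,5)$. If $\zeta$ occurs, then $Q$ continues according to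
\[
(p\,q\,4\,5)\overset{\zeta}{\mapsto}(q\,p\,5\,4)\overset{\eta}{\mapsto}(p\,5\,q\,4)\overset{\eta}{\mapsto}(5\,q\,p\,4),\qquad\{p,q\}=\{2,3\},
\]
so next it visits $(5,4)$ and then $k$ further hexagons among $(2,4),(3,4)$. All these hexagons are distinct, so $Q$ is a start path. If $\zeta$ does not occur, put $k=0$.

\subsection*{The switches}

Columns $1,2,3$ and most of the pairs are treated in the same way for all $E$. The choices in columns $4$ and $5$ depend on how much $Q$ already links there.
\begin{itemize}
\item Always: $C(2;1)$, $C(4;2)$, $C(4;3)$ and $D(5;12)$, $D(5;13)$, $D(5;23)$, $D(3;24)$, $D(2;34)$, $D(2;35)$.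
\item Column $4$: $C(5;4)$ and $D(3;14)$ if $k=0$; only $C(5;4)$ if $k=1$; only $D(3;14)$ if $k=2$.
\item Column $5$: $C(3;5)$ and $D(4;15)$ if $i=0$; only $C(4;5)$ if $i=1$; only $D(4;15)$ if $i=2$.
\item Pair $45$: $D(2;45)$ if $\zeta$ does not occur.
\end{itemize}

\emph{No common $x$-edges.} No switch is in component $1$, where $Q$ lies. Any two of the $C$'s are in different columns, and any two of the $D$'s have different pairs. Finally, $C(a;s)$ and $D(a';pq)$ have a common $x$-edge only if $a=a'$ and $s\in\{p,q\}$. The switch $C(2;1)$ is compared with the $D$'s in component $2$, whose pairs are $34,35,45$; the switches $C(4;2)$ and $C(4;3)$ with $D(4;15)$; $C(5;4)$ with the pairs $12,13,23$ in component $5$; and $C(3;5)$ with the pairs $24,14$ in component $3$. There is no coincidence. The switch $C(4;5)$ would meet $D(4;15)$, but they are not used together.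

\emph{Count.} The three $C$'s in columns $1,2,3$ contribute $6$ to \eqref{eq:count}, and the six $D$'s that are always used contribute $6$. In column $4$ the switches listed there and the $k$ further hexagons of $Q$ together contribute $3$, namely $(2+1)+0$, $2+1$ and $1+2$ for $k=0,1,2$. In column $5$ the switches listed there and the $i$ further hexagons of $Q$ contribute $3$ likewise. The step of $Q$ from $(4,5)$ to $(5,4)$ or the switch $D(2;45)$ contributes $1$. The sum is $6+6+3+3+1=19=20-1$.

\emph{Connectedness.} The $C$'s in columns $1,2,3$ link the sets
\[
B_1=\{(3,1),(4,1),(5,1)\},\quad B_2=\{(1,2),(3,2),(5,2)\},\quad B_3=\{(1,3),(2,3),(5,3)\}.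
\]
The pair $13$ connects $B_1$ and $B_3$, the pair $23$ connects $B_3$ and $B_2$, and the pair $12$ attaches $(2,1)$ to $B_2$. Call the component obtained the main part.

Column $5$: the pair $35$ attaches $(3,5)$ to $(5,3)$, and for $i\ne1$ the pair $15$ attaches $(1,5)$ to $(5,1)$. If $i=0$, then $C(3;5)$ links $(1,5),(2,5),(4,5)$. If $i=1$, then $C(4;5)$ links $(1,5),(2,5),(3,5)$, and $Q$ links $(4,5)$ to $(2,5)$ or $(3,5)$. If $i=2$, then $Q$ links $(2,5),(3,5),(4,5)$. In every case all of column $5$ belongs to the main part.

Column $4$: the pair $45$, used by $Q$ or by $D(2;45)$, attaches $(5,4)$ to $(4,5)$, and for $k\ne1$ the pair $14$ attaches $(1,4)$ to $(4,1)$. If $k=0$, then $C(5;4)$ links $(1,4),(2,4),(3,4)$. If $k=1$, then $C(5;4)$ links the same three, and $Q$ links $(5,4)$ to $(2,4)$ or $(3,4)$. If $k=2$, then $Q$ links $(5,4),(2,4),(3,4)$. So column $4$ belongs to the main part.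

Finally, the pairs $24$ and $34$ attach $(4,2)$ and $(4,3)$. All $20$ hexagons are connected, and Lemma~\ref{lem:switch} gives a $b$-path from $\pi$ to $\pi'$.

\subsection*{Property (W)}

\emph{Position $j$.} No label other than $b$ contains $j$, and every component contains edges of $N$.

\emph{Positions $u_1,u_2$.} The switch $D(a;rs)$ puts into $N$ two $z$-edges, with values $(p,q)$ and $(q,p)$ at $(u_1,u_2)$, where $\{p,q\}=[5]\setminus\{a,r,s\}$; the label $z$ avoids $u_1$ and $u_2$. The switches $D(5;12)$, $D(5;13)$, $D(5;23)$, $D(3;24)$ give $\{p,q\}=\{3,4\},\{2,4\},\{1,4\},\{1,5\}$. So all values occur at $u_1$ and at $u_2$.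

\emph{Position $u_3$, value $k^*$.} We look for an $x$-edge $\langle a|k^*,s\rangle$ with $a\ne1$ that is on no switch; it is then in $N$, since $Q$ is in component $1$. There are $12$ edges $\langle a|k^*,s\rangle$, and at most $3$ of them have $a=1$, so at least $9$ have $a\ne1$. At most one for each $s\ne k^*$ is on a $C$, since each column has at most one $C$, and at most one for each pair containing $k^*$ is on a $D$. These are at most $4+4=8$, so one edge remains.

\emph{Position $u_4$, value $k^*$.} In the same way there are at least $9$ edges $\langle a|r,k^*\rangle$ with $a\ne1$. At most $3$ are on the $C$ of column $k^*$ and at most $4$ on $D$'s, so one remains.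

This proves Proposition~\ref{prop:path}.\qed

\section{Five positions: a star on one side}\label{sec:star}

\begin{proposition}\label{prop:star}
All special combinations with $n=5$ have \textup{PW}$'$.
\end{proposition}

The proof follows the same plan and takes up this section. Let $X=\{j\}$, and let $T_Y$ be the star with center $m$ and leaves $t_1,t_2,t_3$, named so that $b=(j\,m)$ or $b=(j\,t_1)$. Put $x=(m\,t_1)$, $y=(m\,t_2)$, $z=(m\,t_3)$. In both cases $K=\mathrm{Sym}\{j,m,t_1\}$. Write $g=(a;v_0v_1v_2v_3)$ for the values at $j,m,t_1,t_2,t_3$. So $x,y,z$ exchange the first entry $v_0$ of the array $v_0v_1v_2v_3$ with the second, third and fourth entry, respectively. The $20$ hexagons are now named $(r,s)$ with $r=v_2$ and $s=v_3$. Columns, component $a$ and the $x$-edge $\langle a|r,s\rangle$ are defined as before; the two values of $\langle a|r,s\rangle$ at $m$ are those in $[5]\setminus\{a,r,s\}$.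

No two of $x,y,z$ commute now, so there are no $4$-cycles. Two labels give $6$-cycles, which contribute an even number to \eqref{eq:count}; by Remark~\ref{rem:parity} they do not suffice when $|[Q]|$ is odd. An $8$-cycle will do. We use three kinds of switches in component $a$:
\begin{itemize}
\item $\mathrm{Col}(a;s)$, $a\ne s$: the $6$-cycle with labels $x,y$ on the vertices with $v_3=s$. Its $x$-edges are $\langle a|v,s\rangle$, $v\notin\{a,s\}$.
\item $\mathrm{Row}(a;r)$, $a\ne r$: the $6$-cycle with labels $x,z$ on the vertices with $v_2=r$. Its $x$-edges are $\langle a|r,v\rangle$, $v\notin\{a,r\}$.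
\item $\mathrm{Rect}(a;S)$, where $S$ is a $2$-subset of $[5]\setminus\{a\}$ and $S'$ is its complement in $[5]\setminus\{a\}$: the cycle on the vertices with $v_2\in S$ and $v_3\in S'$. At such a vertex, $v_0$ and $v_1$ are the remaining elements of $S$ and $S'$ in some order. The label $x$ stays in this set of vertices; $y$ does if and only if $v_0\in S$, and $z$ if and only if $v_0\in S'$. For $S=\{q,r\}$ and $S'=\{p,s\}$ one gets the $8$-cycle
\[
pqrs\overset{x}{-}qprs\overset{y}{-}rpqs\overset{x}{-}prqs\overset{z}{-}srqp\overset{x}{-}rsqp\overset{y}{-}qsrp\overset{x}{-}sqrp\overset{z}{-}pqrs .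
\]
Its $x$-edges are $\langle a|r,s\rangle,\langle a|q,s\rangle,\langle a|q,p\rangle,\langle a|r,p\rangle$, so it links the four hexagons in $S\times S'$.
\end{itemize}
Their contributions to \eqref{eq:count} are $2$, $2$ and $3$.

\subsection*{Start paths}

Let $\eta=xy$ and $\zeta=xz$. They act on arrays as
\[
\eta:\ pqrs\mapsto rpqs,\qquad\zeta:\ pqrs\mapsto sprq.
\]
For a valid pair we have $\pi'=\pi Ex$ with an even permutation $E$ of $Y$. If $\pi$ has the array $pqrs$, the following words give the arrays of $\pi E$:
\[
\begin{array}{llllll}
1: pqrs&\eta: rpqs&\zeta: sprq&\eta\eta: qrps&\zeta\zeta: qsrp&\eta\zeta: srqp\\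
\zeta\eta: rspq&\eta\eta\zeta: sqpr&\zeta\zeta\eta: rqsp&\eta\zeta\zeta: psqr&\zeta\eta\eta: prsq&\eta\zeta\zeta\eta: qpsr
\end{array}
\]
These are $12$ distinct arrays of the same parity, hence all of them.

We can reduce the number of cases. The automorphism $(t_2\,t_3)$ of $T$ fixes $b$ and $x$ and exchanges $\eta$ and $\zeta$. Further, $(\eta\eta\zeta x)^{-1}=(xyxyxzx)^{-1}=xzxyxyx=\zeta\eta\eta x$, so by (S2) the words $\eta\eta\zeta$ and $\zeta\eta\eta$ are equivalent; hence so are all four words $\eta\eta\zeta,\zeta\eta\eta,\zeta\zeta\eta,\eta\zeta\zeta$. As (W$'$) is preserved, it suffices to treat $E=1,\eta,\eta\zeta,\eta\eta\zeta,\eta\zeta\zeta\eta$ by Lemma~\ref{lem:switch}, and $E=\eta\eta$, which we derive from $E=1$.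

The word $Ex$ gives a walk $Q$ from $\pi$ to $\pi'$ whose $x$-edges correspond to the prefixes of $E$. For the five words the prefixes appear in the list above. Their hexagons, given by the last two entries of the arrays, are distinct, as the table below shows. So $Q$ is a start path. By renaming values we assume that $\pi=(1;pqrs)$, so that $Q$ lies in component $1$, and that $p,q,r,s$ are as stated in the table.

\subsection*{The switches}

All five constructions use
\[
\mathrm{Col}(5;1),\ \mathrm{Col}(5;2),\ \mathrm{Col}(5;3),\ \mathrm{Col}(5;4)\quad\text{and}\quad\rho=\mathrm{Rect}(4;\{3,5\}),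
\]
and all except the one for $\eta\eta\zeta$ also use $\mathrm{Col}(4;5)$. Put $B_s=\{(v,s):v\ne5,s\}$ for $s\le4$; this set is linked by $\mathrm{Col}(5;s)$, and column $s$ consists of $B_s$ and the hexagon $\beta_s=(5,s)$. If $\mathrm{Col}(4;5)$ is used, it links $B_5=\{(1,5),(2,5),(3,5)\}$, and column $5$ consists of $B_5$ and $\beta_5=(4,5)$. The switch $\rho$ links $(3,1),(3,2),(5,1),(5,2)$, that is, it connects
\begin{equation}\label{eq:rho}
B_1,\ B_2,\ \beta_1,\ \beta_2 .
\end{equation}
The remaining choices are as follows.
\[
\begin{array}{llll}
E&\text{values}&\text{hexagons of }Q&\text{further switches}\\ \hline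
1&\text{arbitrary}&\text{one hexagon}&\mathrm{Row}(2;3),\ \mathrm{Row}(2;4),\ \mathrm{Row}(2;5)\\
\eta&p,q,r,s=2,3,4,5&(4,5),(3,5)&\mathrm{Rect}(2;\{1,5\}),\ \mathrm{Row}(3;2)\\
\eta\zeta&p,q,r,s=2,3,4,5&(4,5),(3,5),(3,2)&\mathrm{Row}(2;5),\ \mathrm{Row}(2;1)\\
\eta\eta\zeta&p,q,r,s=2,3,4,5&(4,5),(3,5),(2,5),(2,4)&\mathrm{Rect}(2;\{1,5\}),\ \mathrm{Row}(3;1)\\
\eta\zeta\zeta\eta&p,q,r,s=3,2,4,5&(4,5),(2,5),(2,3),(2,4),(5,4)&\mathrm{Row}(2;5)
\end{array}
\]
The hexagons of $Q$ are read off from the arrays $pqrs,\,rpqs$ for $\eta$; from $pqrs,\,rpqs,\,srqp$ for $\eta\zeta$; from $pqrs,\,rpqs,\,qrps,\,sqpr$ for $\eta\eta\zeta$; and from $pqrs,\,rpqs,\,srqp,\,psqr,\,qpsr$ for $\eta\zeta\zeta\eta$.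

\emph{No common $x$-edges.} The path $Q$ is in component $1$, and no switch is. Component $5$ contains only $\mathrm{Col}$'s of different columns. In component $4$, the $x$-edges of $\mathrm{Col}(4;5)$ are $\langle4|1,5\rangle,\langle4|2,5\rangle,\langle4|3,5\rangle$, and those of $\rho$ are $\langle4|3,1\rangle,\langle4|3,2\rangle,\langle4|5,1\rangle,\langle4|5,2\rangle$. Component $2$ contains either only $\mathrm{Row}$'s of different rows or a single $\mathrm{Rect}$, and component $3$ contains at most one $\mathrm{Row}$.

\emph{Count.} We list the contributions of the $\mathrm{Col}$'s, of $\rho$, of the further switches, and of $Q$, in this order. They are $10+3+6+0$ for $E=1$; $10+3+5+1$ for $\eta$; $10+3+4+2$ for $\eta\zeta$; $8+3+5+3$ for $\eta\eta\zeta$; and $10+3+2+4$ for $\eta\zeta\zeta\eta$. Each sum is $19$.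

\emph{Connectedness.} In each case we list the connections other than \eqref{eq:rho}.
\begin{itemize}
\item $E=1$: $\mathrm{Row}(2;5)$ connects $\beta_1,\beta_3,\beta_4$. $\mathrm{Row}(2;4)$ links $(4,1),(4,3),(4,5)$, so it connects $B_1,B_3,\beta_5$. $\mathrm{Row}(2;3)$ links $(3,1),(3,4),(3,5)$, so it connects $B_1,B_4,B_5$.
\item $E=\eta$: $\mathrm{Rect}(2;\{1,5\})$ links $(1,3),(1,4),(5,3),(5,4)$, so it connects $B_3,B_4,\beta_3,\beta_4$. $\mathrm{Row}(3;2)$ links $(2,1),(2,4),(2,5)$, so it connects $B_1,B_4,B_5$. $Q$ connects $\beta_5,B_5$.
\item $E=\eta\zeta$: $Q$ connects $\beta_5,B_5,B_2$. $\mathrm{Row}(2;5)$ connects $\beta_1,\beta_3,\beta_4$. $\mathrm{Row}(2;1)$ links $(1,3),(1,4),(1,5)$, so it connects $B_3,B_4,B_5$.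
\item $E=\eta\eta\zeta$: $Q$ connects $(4,5),(3,5),(2,5)$ and $B_4$. $\mathrm{Rect}(2;\{1,5\})$ connects $B_3,B_4,\beta_3,\beta_4$. $\mathrm{Row}(3;1)$ links $(1,2),(1,4),(1,5)$, so it connects $B_2$, $B_4$ and $(1,5)$.
\item $E=\eta\zeta\zeta\eta$: $Q$ connects $\beta_5,B_5,B_3,B_4,\beta_4$. $\mathrm{Row}(2;5)$ connects $\beta_1,\beta_3,\beta_4$.
\end{itemize}
Together with \eqref{eq:rho}, everything is connected in each case: $B_1,\dots,B_4$, $\beta_1,\dots,\beta_4$ and column $5$. Lemma~\ref{lem:switch} gives a $b$-path from $\pi$ to $\pi'$.

\subsection*{Property (W$'$)}

Let $E$ be one of the five words. The three $y$-edges of $\mathrm{Col}(5;s)$, $s\le4$, are in $N$. At $m$ and $t_2$ they exchange two of the three values in $\{1,2,3,4\}\setminus\{s\}$, and each of the three values is once the value at $t_1$. So each pair in $\{1,2,3,4\}\setminus\{s\}$ is realized. Hence every pair in $\{1,2,3,4\}$ is realized by two different $y$-edges, one for each of the two possible $s$.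

The pairs containing $5$ are realized by $x$-edges that are on no switch: $\{3,5\}$ by $\langle4|1,2\rangle$, $\{1,5\}$ by $\langle3|4,2\rangle$, $\{2,5\}$ by $\langle3|4,1\rangle$, and $\{4,5\}$ by $\langle3|1,2\rangle$ or, for $\eta\eta\zeta$, by $\langle3|2,1\rangle$. Indeed, the $x$-edges of the switches in component $4$ were listed above. The only possible switch in component $3$ is $\mathrm{Row}(3;2)$ for $\eta$ and $\mathrm{Row}(3;1)$ for $\eta\eta\zeta$; its $x$-edges are of the form $\langle3|2,v\rangle$ and $\langle3|1,v\rangle$, respectively.

\emph{The case $E=\eta\eta$.} Since $xy$ has order $3$, we have $\eta\eta x=xyxyx=y$, so $\pi'=\pi y$. The $b$-path from $\pi$ to $\pi x$ constructed for $E=1$ forms a $b$-cycle together with the edge $\{\pi,\pi x\}$. Apply (S4) to one of its $y$-edges; this gives a $b$-path from $\pi$ to $\pi y$. It has (W$'$), because the pairs in $\{1,2,3,4\}$ were realized by two $y$-edges each, of which at most one was deleted, the other pairs were realized by $x$-edges, and left multiplication only permutes the pairs. This proves Proposition~\ref{prop:star}.\qed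

\medskip
Propositions~\ref{prop:nonspecial} and~\ref{prop:path} show that nonspecial combinations have PW, and Propositions~\ref{prop:special} and~\ref{prop:star} show that special combinations have PW$'$. This proves Theorem~\ref{thm:PW} and with it Theorem~\ref{thm:A}.

\begin{thebibliography}{1}
\bibitem{source} \emph{Hamilton Cycles Which Extend Transposition Matchings in Cayley Graphs of $S_n$}, \texttt{https://people.engr.ncsu.edu/\allowbreak savage/\allowbreak AVAILABLE\_FOR\_MAILING/\allowbreak transposition\_matching.pdf}.
\end{thebibliography}

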